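\title{Dense sets of primes that generate additively indecomposable semigroups}

\begin{abstract}
For a set $\mathcal P$ of primes let $\mathcal R(\mathcal P)$ be the set of positive integers all of whose prime factors lie in $\mathcal P$. We show that for every function $f(x)\to\infty$ there is a set $\mathcal P$ with at least $\pi(x)/f(x)$ elements up to $x$ such that no set that differs from $\mathcal R(\mathcal P)$ in finitely many elements is a sumset $B+C$ with $|B|,|C|\ge2$. The obstruction is a congruence condition: $\mathcal R(\mathcal P)$ is made to fill out, for infinitely many primes $q$, a subgroup of $(\mathbb Z/3q)^*$ that has no non-trivial additive decomposition. In the other direction, if at most $\frac19\log x$ primes up to $x$ are missing from $\mathcal P$, then such a sumset exists.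
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $\mathbb N=\{1,2,\dots\}$, $\mathbb P$ is the set of primes, $\pi(x)$ is the number of primes up to $x$, and $p$ always denotes a prime. For sets $B,C$ of non-negative integers put $B+C=\{b+c:b\in B,\ c\in C\}$.

A set $A$ of non-negative integers is \emph{a-reducible} (``a'' for additive) if $A=B+C$ for some sets $B,C$ of non-negative integers with $|B|\ge2$ and $|C|\ge2$, and \emph{a-primitive} otherwise. The condition on the sizes excludes the decomposition $A=\{0\}+A$ and its translates. Two sets are \emph{asymptotically equal}, $A\sim A'$, if $A\cap[K,\infty)=A'\cap[K,\infty)$ for some $K$. An infinite set $A$ is \emph{totally a-primitive} if every $A'\sim A$ is a-primitive.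

Three examples show what these notions measure.

\begin{example}\label{ex:basic}
(a) A set can be a-primitive by accident. Let $A=\{1\}\cup\{2,4,6,\dots\}$ and suppose $A=B+C$. Since $1=0+1$, we may assume $0\in B$ and $1\in C$. A second element $b$ of $B$ is odd, because $b+1\in A$ and $b+1>1$. A second element $c$ of $C$ is even and positive, because $c+0\in A$. Then $b+c\ge3$ is odd and not in $A$. So $A$ is a-primitive, although $A\sim\{2,4,6,\dots\}=\{0,2\}+\{2,4,6,\dots\}$. Total a-primitivity ignores such accidents.

(b) Very thin sets are totally a-primitive. Suppose the gaps between consecutive elements of $A$ tend to infinity; the same then holds for every $A'\sim A$. If $A'=B+C$, one summand, say $C$, is infinite, and for $b<b'$ in $B$ the elements $c+b$ and $c+b'$ of $A'$ are at the fixed distance $b'-b$ for infinitely many $c$, which is impossible.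

(c) Periodic sets are a-reducible: if $A+m\subset A$ for some $m\ge1$ and $|A|\ge2$, then $A=\{0,m\}+A$.
\end{example}

For $\mathcal P\subset\mathbb P$ let
\[
\mathcal R(\mathcal P)=\{n\in\mathbb N:\ p\mid n\implies p\in\mathcal P\},\qquad P(x)=|\{p\in\mathcal P:p\le x\}|.
\]
The set $\mathcal R(\mathcal P)$ is the multiplicative semigroup generated by $\mathcal P$, and we ask whether it can be free of additive structure in the sense above. The extremes are settled by Example~\ref{ex:basic}. If $\mathcal P=\{p\}$, then $\mathcal R(\mathcal P)$ is the set of powers of $p$ and (b) applies. If only finitely many primes are missing from $\mathcal P$ and $m$ is their product, then $\mathcal R(\mathcal P)$ is the set of integers coprime to $m$ and (c) applies. The problem that we solve comes from \cite{talk}, where the following results are recalled, with the attributions in parentheses.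
\begin{itemize}
\item (Elsholtz--Harper) If $\mathcal P$ is finite and non-empty, then $\mathcal R(\mathcal P)$ is totally a-primitive.
\item There is an infinite set $\mathcal P$ such that $\mathcal R(\mathcal P)$ is totally a-primitive.
\item (Gy\H{o}ry, S\'ark\"ozy, H.) If $\mathcal P$ is non-empty and $P(x)<\frac1{51}\log\log x$ for all large $x$, then $\mathcal R(\mathcal P)$ is totally a-primitive.
\end{itemize}

\medskip\noindent\textbf{Problem.} \emph{Is there a set $\mathcal P$ of primes with $P(x)/\log\log x\to\infty$ such that $\mathcal R(\mathcal P)$ is totally a-primitive?}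

\medskip
Everything so far suggests that thinness is what prevents a decomposition, and one might expect examples to stop existing once $P(x)$ is moderately large. They exist far beyond $\log\log x$.

\begin{theorem}\label{thm:answer}
There is a set $\mathcal P$ of primes with $P(x)\ge(\log x)^{1/3}$ for all large $x$ such that $\mathcal R(\mathcal P)$ is totally a-primitive. In particular, the answer to the Problem is yes.
\end{theorem}

\begin{theorem}\label{thm:strong}
For every function $f$ with $f(x)\to\infty$ there is a set $\mathcal P$ of primes with $P(x)\ge\pi(x)/f(x)$ for all large $x$ such that $\mathcal R(\mathcal P)$ is totally a-primitive.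
\end{theorem}

\begin{theorem}\label{thm:limit}
If $\pi(x)-P(x)\le\frac19\log x$ for all large $x$, then $\mathcal R(\mathcal P)$ is not totally a-primitive.
\end{theorem}

The range between Theorems~\ref{thm:strong} and~\ref{thm:limit}, in particular the case of sets $\mathcal P$ of positive relative density, is not settled here. Theorem~\ref{thm:answer} is the weaker of the first two statements (take $f(x)=\log x$ in Theorem~\ref{thm:strong}); we prove it separately because its proof is much shorter and shows which difficulty the stronger theorem must overcome.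

Both existence theorems rest on a criterion in which thinness plays no role. For an odd prime $q$ the Legendre symbol $\left(\frac nq\right)$ is $0$ if $q\mid n$, is $1$ if $n$ is a non-zero square modulo $q$, and is $-1$ otherwise; it is completely multiplicative in $n$. We write $\chi_3(n)=\left(\frac n3\right)$, so $\chi_3(n)=0,1,-1$ for $n\equiv0,1,2\pmod 3$. For a prime $q>3$ put
\[
\psi_q(n)=\chi_3(n)\left(\frac nq\right),\qquad G_q=\{g\in(\mathbb Z/3q)^*:\psi_q(g)=1\}.
\]
As the kernel of a character of order $2$, $G_q$ is a subgroup of index $2$ in $(\mathbb Z/3q)^*$, so $|G_q|=q-1$.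

\begin{theorem}\label{thm:criterion}
Let $\mathcal P$ be a set of primes with $3\notin\mathcal P$. Suppose there is an infinite set $\mathcal Q$ of primes $q>3$ such that for every $q\in\mathcal Q$:
\begin{itemize}
\item[(i)] $\psi_q(p)=1$ for all $p\in\mathcal P$;
\item[(ii)] $\displaystyle\sum_{p\in\mathcal P,\ p\equiv g\ (3q)}\frac1p=\infty$ for every $g\in G_q$.
\end{itemize}
Then $\mathcal R(\mathcal P)$ is totally a-primitive.
\end{theorem}

By (i) the semigroup $\mathcal R(\mathcal P)$ lies in $G_q$ modulo $3q$, and by (ii) it fills $G_q$ evenly. A decomposition of a set $A'\sim\mathcal R(\mathcal P)$ should therefore reduce to a decomposition of $G_q$ in $\mathbb Z/3q$. Section~\ref{sec:local} shows that $G_q$ has only trivial ones, and Section~\ref{sec:criterion} carries out the reduction. Section~\ref{sec:construction} constructs sets $\mathcal P$ that satisfy the criterion and proves Theorem~\ref{thm:answer}; Section~\ref{sec:strong} refines the choice of the primes $q$ and proves Theorem~\ref{thm:strong}. Section~\ref{sec:limit}, which is independent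 of the rest, proves Theorem~\ref{thm:limit} by a random construction.

\section{The group $G_q$ is not a sumset}\label{sec:local}

Let $q$ be an odd prime, $d=\frac{q-1}2$, $\chi=\left(\frac{\cdot}{q}\right)$ and $\mu_d=\{x\in\mathbb F_q:x^d=1\}$. By Euler's criterion, $\mu_d$ is the set of quadratic residues $\{\chi=1\}$, and the set of non-residues $\{\chi=-1\}$ is $\lambda\mu_d$ for any non-residue $\lambda$. Both sets have $d$ elements.

\begin{proposition}\label{prop:Gq}
Let $q>3$ be prime. If $\bar B,\bar C\subset\mathbb Z/3q$ and $\bar B+\bar C=G_q$, then $|\bar B|=1$ or $|\bar C|=1$.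
\end{proposition}

Under the isomorphism $\mathbb Z/3q\cong\mathbb Z/3\times\mathbb F_q$, the group $G_q$ consists of the residues placed over the class $1$ and the non-residues placed over the class $2$. The purpose of the factor $\chi_3$ is to force one summand to decompose the residues and the non-residues at the same time, and this is impossible in a non-trivial way.

\begin{lemma}\label{lem:both}
If $X,Y_1,Y_2\subset\mathbb F_q$ satisfy $X+Y_1=\{\chi=1\}$ and $X+Y_2=\{\chi=-1\}$, then $|X|=1$.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:Gq} from Lemma~\ref{lem:both}]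
Let $U,V\subset\mathbb Z/3$ be the images of $\bar B,\bar C$. Then $U+V=\{1,2\}$. If $|U|,|V|\ge2$, then $U$ and $-V$ are subsets of $\mathbb Z/3$ with $|U|+|V|>3$, so they meet and $0\in U+V$, which is false. So one of the two is a singleton, say $U=\{u\}$, and $|V|=|U+V|=2$. Let $X\subset\mathbb F_q$ be the image of $\bar B$; then $|X|=|\bar B|$, because all of $\bar B$ lies over $u$. For $i=1,2$ let $Y_i\subset\mathbb F_q$ be the image of the part of $\bar C$ that lies over $i-u\in\mathbb Z/3$. The part of $\bar B+\bar C$ over $i$ has image $X+Y_i$, and the part of $G_q$ over $i$ has image $\{\chi=\chi_3(i)\}$. Lemma~\ref{lem:both} gives $|\bar B|=1$.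
\end{proof}

\begin{example}\label{ex:five}
Let $q=5$. The residues are $\{1,4\}$, the non-residues are $\{2,3\}$, and $G_5=\{1,4\}\cup\{2,8\}\subset\mathbb Z/15$. Suppose $X+Y_1=\{1,4\}$ and $X+Y_2=\{2,3\}$ in $\mathbb F_5$ with $|X|\ge2$. Each translate $X+y$ with $y\in Y_i$ lies in a two-element set, so $X$ is a translate both of $\{1,4\}$ and of $\{2,3\}$. The difference of the two elements is $\pm2$ in the first set and $\pm1$ in the second, a contradiction. The general proof has the same two steps: a size bound shows that translates of $X$ tile both sets exactly, and then a comparison of differences, made through the Fourier transform, shows that the two tilings are incompatible.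
\end{example}

The size bound is a case of a theorem of Hanson and Petridis \cite{HP}; we include the proof.

\begin{lemma}\label{lem:HP}
Let $\lambda\in\mathbb F_q^*$. If $X,Y\subset\mathbb F_q$ are non-empty and $X+Y\subset\lambda\mu_d$, then $|X||Y|\le d$.
\end{lemma}

Take $\lambda=1$. Each $y\in Y$ is a root of the $|X|$ polynomials $(t+x)^d-1$, $x\in X$, and the idea is to merge them into one polynomial, still of degree $d$, that has each $y$ as a root of multiplicity $|X|$. For $X=\{x_1,x_2\}$ this polynomial is
\[
F(t)=-1+\frac{(t+x_1)^{d+1}-(t+x_2)^{d+1}}{x_1-x_2}.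
\]
The terms $t^{d+1}$ cancel; and $(y+x_1)^d=(y+x_2)^d=1$ gives $F(y)=-1+1=0$ and $F'(y)=0$.

\begin{proof}
Replacing $X,Y$ by $\lambda^{-1}X,\lambda^{-1}Y$, we may assume $\lambda=1$. Let $X=\{x_1,\dots,x_n\}$. A translate of $X$ lies in $\mu_d$, so $n\le d$. The Vandermonde matrix $(x_i^j)$, $1\le i\le n$, $0\le j\le n-1$, is invertible, so there are $c_1,\dots,c_n\in\mathbb F_q$ with
\begin{equation}\label{eq:vander}
\sum_ic_ix_i^j=0\quad(0\le j\le n-2),\qquad\sum_ic_ix_i^{n-1}=1 .
\end{equation}
Put $F(t)=-1+\sum_ic_i(t+x_i)^{d+n-1}$. In the sum, the coefficient of $t^{d+n-1-j}$ is $\binom{d+n-1}j\sum_ic_ix_i^j$. It vanishes for $j\le n-2$, and for $j=n-1$ it equals $\binom{d+n-1}{n-1}$, which is non-zero in $\mathbb F_q$ because $d+n-1\le2d-1<q$. So $\deg F=d$.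

Let $y\in Y$ and $0\le k\le n-1$. Since $(y+x_i)^d=1$,
\[
F^{(k)}(y)=-\delta_{k0}+(d+n-1)(d+n-2)\cdots(d+n-k)\sum_ic_i(y+x_i)^{n-1-k},
\]
where $\delta_{k0}$ is $1$ for $k=0$ and $0$ otherwise, and the product is empty for $k=0$. Expanding $(y+x_i)^{n-1-k}$ in powers of $x_i$ and using \eqref{eq:vander}, we see that the last sum is $1$ for $k=0$ and $0$ for $1\le k\le n-1$. Hence $F^{(k)}(y)=0$ for $0\le k\le n-1$. The coefficient of $(t-y)^k$ in the expansion of $F$ about $y$ is $F^{(k)}(y)/k!$ for $k<q$, so $(t-y)^n$ divides $F$. Counting roots gives $n|Y|\le\deg F=d$.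
\end{proof}

For $h:\mathbb F_q\to\mathbb C$ let $\hat h(r)=\sum_th(t)e^{2\pi irt/q}$, and let $(g*h)(t)=\sum_ag(a)h(t-a)$. We use the rule $\widehat{g*h}=\hat g\,\hat h$, Parseval's identity $\sum_r|\hat h(r)|^2=q\sum_t|h(t)|^2$, and the size of the quadratic Gauss sum: $|\hat\chi(r)|=\sqrt q$ for $r\ne0$. We write $1_X$ for the indicator function of $X$.

\begin{proof}[Proof of Lemma~\ref{lem:both}]
For $i=1,2$, Lemma~\ref{lem:HP} gives $|X||Y_i|\le d$, while $|X||Y_i|\ge|X+Y_i|=d$. So $|X||Y_i|=d$, and each element of $X+Y_i$ has exactly one representation $x+y$; that is, $1_X*1_{Y_i}=1_{X+Y_i}$. Put $\gamma=|Y_1|=|Y_2|=d/|X|$. The sets $Y_1$ and $Y_2$ are disjoint, since $x+y$ cannot be both a residue and a non-residue. With $f=1_{Y_1}-1_{Y_2}$ and $s=1_{Y_1}+1_{Y_2}$ we obtain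
\[
1_X*f=\chi,\qquad 1_X*s=1-1_{\{0\}} .
\]
For $r\ne0$ this gives $|\hat1_X(r)\hat f(r)|=\sqrt q$ and $\hat1_X(r)\hat s(r)=-1$. Having two equations lets us eliminate the unknown $\hat 1_X(r)$: we get $|\hat f(r)|^2=q|\hat s(r)|^2$. Now $\sum_tf(t)^2=\sum_ts(t)^2=2\gamma$, $\hat f(0)=0$ and $\hat s(0)=2\gamma$, so Parseval's identity gives
\[
2\gamma q=\sum_{r\ne0}|\hat f(r)|^2=q\sum_{r\ne0}|\hat s(r)|^2=q\,(2\gamma q-4\gamma^2).
\]
Dividing by $2\gamma q$ yields $1=q-2\gamma$. Thus $\gamma=d$ and $|X|=1$.
\end{proof}

\section{From $G_q$ to the integers: proof of the criterion}\label{sec:criterion}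

Let $\mathcal P,\mathcal Q$ be as in Theorem~\ref{thm:criterion} and $A=\mathcal R(\mathcal P)$. By (i) and multiplicativity, $a\bmod 3q\in G_q$ for all $a\in A$ and $q\in\mathcal Q$. Suppose that $A'\sim A$ and $A'=B+C$ with $|B|,|C|\ge2$, and fix $K\ge1$ with $A'\cap[K,\infty)=A\cap[K,\infty)$.

Proposition~\ref{prop:Gq} needs an exact equality, and $B+C$ may contain small elements outside $G_q$. Deleting the elements of $B$ and $C$ below $K$ removes this defect but creates another: the sums that used a deleted element are lost, and they form finitely many translates of $B$ and of $C$. We must show that these translates cannot cover a whole class $A\cap(g\bmod 3q)$. For this we need a measure of size that is normalized to $A$, invariant under translation, and compatible with the multiplicative structure of $A$. A Dirichlet-type density has all three properties.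

For $\sigma>1$ let
\[
F(\sigma)=\sum_{a\in A}a^{-\sigma}=\prod_{p\in\mathcal P}(1-p^{-\sigma})^{-1}.
\]
By (ii) and monotone convergence, $F(\sigma)\ge\sum_{p\in\mathcal P}p^{-\sigma}\to\infty$ as $\sigma\to1^+$. For a set $S$ of non-negative integers put
\[
\bar d(S)=\limsup_{\sigma\to1^+}\frac1{F(\sigma)}\sum_{n\in S,\ n\ge1}n^{-\sigma}\in[0,\infty].
\]
Then $\bar d$ is monotone and $\bar d(S\cup S')\le\bar d(S)+\bar d(S')$. Since $F(\sigma)\to\infty$, a change of the sum by a bounded amount does not affect $\bar d$. So $\bar d$ vanishes on finite sets, and $\bar d(S+t)=\bar d(S)$ for each integer $t\ge0$: by the mean value theorem $|n^{-\sigma}-(n+t)^{-\sigma}|\le2tn^{-2}$ for $n\ge1$ and $1<\sigma\le2$, these bounds have a finite sum, and the element $0$ of $S$, if present, contributes at most $1$.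

\begin{lemma}\label{lem:equi}
For $q\in\mathcal Q$ and $g\in G_q$ let $A_{q,g}=\{a\in A:a\equiv g\ (3q)\}$. Then $\bar d(A_{q,g})=1/(q-1)$.
\end{lemma}

\begin{proof}
Let $\xi$ be a character of the finite abelian group $G_q$. Since $A$ maps into $G_q$, the function $a\mapsto\xi(a)$ is completely multiplicative on $A$, and $F(\sigma,\xi)=\sum_{a\in A}\xi(a)a^{-\sigma}=\prod_{p\in\mathcal P}(1-\xi(p)p^{-\sigma})^{-1}$. From $|-\log(1-w)-w|\le|w|^2$ for $|w|\le\frac12$ we get, uniformly for $\sigma>1$,
\[
\log\frac{|F(\sigma,\xi)|}{F(\sigma)}=-\sum_{p\in\mathcal P}\frac{1-\operatorname{Re}\xi(p)}{p^\sigma}+O(1).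
\]
If $\xi\ne1$, there is $g_0\in G_q$ with $\operatorname{Re}\xi(g_0)<1$. All terms of the sum are non-negative, and the primes $p\equiv g_0\ (3q)$ alone make it tend to infinity as $\sigma\to1^+$, by (ii). So $F(\sigma,\xi)/F(\sigma)\to0$. By orthogonality of characters,
\[
\frac1{F(\sigma)}\sum_{a\in A_{q,g}}a^{-\sigma}=\frac1{|G_q|}\sum_\xi\overline{\xi(g)}\,\frac{F(\sigma,\xi)}{F(\sigma)}\to\frac1{|G_q|}.\qedhere
\]
\end{proof}

Lemma~\ref{lem:HP} says that a large summand forces the other one to be small. Combined with Lemma~\ref{lem:equi}, it shows that the lost translates are negligible.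

\begin{lemma}\label{lem:null}
If $C$ is infinite, then $\bar d(B)=0$. If $B$ is infinite, then $\bar d(C)=0$.
\end{lemma}

\begin{proof}
By symmetry it suffices to prove the first statement. Let $k\ge1$. Choose $c_1<\dots<c_k$ in $C\cap[K,\infty)$, all in one class $v$ modulo $3$, and then $q\in\mathcal Q$ with $q>c_k$, so that the $c_j$ give a set $Y\subset\mathbb F_q$ of $k$ residues. Put $d=\frac{q-1}2$. For $b\in B$ we have $b+c_j\in A'\cap[K,\infty)\subset A$, so $\psi_q(b+c_j)=1$. For $u\in\mathbb Z/3$ let $X_u\subset\mathbb F_q$ be the set of residues of those $b\in B$ with $b\equiv u\ (3)$. If $X_u\ne\emptyset$, then $u+v\ne0$ and every element of $X_u+Y$ has Legendre symbol $\chi_3(u+v)$, so $|X_u|\le d/k$ by Lemma~\ref{lem:HP}. At most two of the $X_u$ are non-empty, so $B$ meets at most $2d/k$ classes modulo $3q$. Therefore $B+c_1\subset A$ is covered by at most $2d/k$ of the sets $A_{q,g}$, and $\bar d(B)=\bar d(B+c_1)\le\frac{2d/k}{q-1}=\frac1k$. Let $k\to\infty$.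
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
The set $A'$ is infinite, so by symmetry we may assume that $C$ is infinite. Let $C'=C\cap[K,\infty)$. Let $B'=B$ if $B$ is finite and $B'=B\cap[K,\infty)$ if $B$ is infinite. Then $|B'|,|C'|\ge2$, and $B'+C'\subset A'\cap[K,\infty)\subset A$. We claim that $\bar d\big(A\setminus(B'+C')\big)=0$.

If $B$ is finite, every $a\in A$ with $a\ge K+\max B$ is a sum $b+c$ with $c\ge K$, so $A\setminus(B'+C')$ is finite. If $B$ is infinite, every $a\in A$ with $a\ge K$ is a sum $b+c$, and either $b,c\ge K$ or one of them is less than $K$; so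
\[
A\setminus(B'+C')\subset[1,K)\cup\bigcup_{b\in B,\ b<K}(b+C)\ \cup\bigcup_{c\in C,\ c<K}(B+c),
\]
a finite union of sets with $\bar d=0$ by Lemma~\ref{lem:null}. This proves the claim.

Let $q\in\mathcal Q$. By Lemma~\ref{lem:equi}, $\bar d(A_{q,g})>0$, so $B'+C'$ meets $A_{q,g}$ for every $g\in G_q$. Hence the images of $B'$ and $C'$ in $\mathbb Z/3q$ have sumset exactly $G_q$, and by Proposition~\ref{prop:Gq} one of $B',C'$ lies in a single class modulo $3q$. As $\mathcal Q$ is infinite, one of the two sets, call it $D$, has this property for infinitely many $q$. The difference of two distinct elements of $D$ is then a non-zero integer divisible by infinitely many primes, which is absurd.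
\end{proof}

\begin{remark}
Hypothesis (ii) entered only through $F(\sigma)\to\infty$ and Lemma~\ref{lem:equi}. That $\mathcal Q$ is infinite was used in Lemma~\ref{lem:null} and in the last step. A single modulus obstructs nothing: the set of all $n\ge1$ with $n\bmod3q\in G_q$ lies in $G_q$ and fills it evenly, yet it is a-reducible by Example~\ref{ex:basic}(c), with one summand $\{0,3q\}$ in a single class.
\end{remark}

\section{Sets of primes that satisfy the criterion}\label{sec:construction}

We use three facts about $\pi(x;m,h)$, the number of primes $p\le x$ with $p\equiv h\ (m)$, where $\gcd(h,m)=1$.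
\begin{itemize}
\item \emph{Dirichlet's theorem:} $\sum_{p\equiv h\ (m)}1/p=\infty$.
\item \emph{Prime number theorem in progressions:} $\pi(x;m,h)\sim\pi(x)/\varphi(m)$ for fixed $m$, and $\pi(x)\sim x/\log x$.
\item \emph{Linnik's theorem:} there are absolute constants $c_0,L\ge1$ such that every class $h\bmod m$ with $\gcd(h,m)=1$ contains a prime $p\le c_0m^L$.
\end{itemize}

Each condition $\psi_q(p)=1$ removes half of the primes, and we need infinitely many such conditions. The way out is to choose each new $q$ so that its condition is already satisfied by all primes up to a large bound $y$. Quadratic reciprocity turns this requirement into a congruence for $q$. Recall that $\left(\frac pq\right)=\left(\frac qp\right)$ for odd primes $p,q$ with $q\equiv1\ (4)$, and that $\left(\frac2q\right)=-1$ for $q\equiv5\ (8)$.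

\begin{lemma}\label{lem:ay}
For $y\ge5$ let $M_y=8\prod_{5\le p\le y}p$. There is an integer $a_y$ coprime to $M_y$ such that every prime $q\equiv a_y\ (M_y)$ satisfies $q>y$, $q\equiv1\ (4)$, and $\psi_q(p)=1$ for all primes $p\le y$, $p\ne3$.
\end{lemma}

\begin{proof}
By the Chinese remainder theorem choose $a_y\equiv5\ (8)$ with $\left(\frac{a_y}p\right)=\chi_3(p)$ for $5\le p\le y$. Let $q\equiv a_y\ (M_y)$ be prime. Then $q$ is coprime to $M_y$ and $q\ne3$, as $3\not\equiv5\ (8)$; so $q>y$. Further $\psi_q(2)=(-1)(-1)=1$, and $\psi_q(p)=\chi_3(p)\left(\frac qp\right)=\chi_3(p)^2=1$ for $5\le p\le y$.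
\end{proof}

For distinct primes $q_1,q_2,\dots$ greater than $3$ put $S_0=\mathbb P\setminus\{3\}$ and
\[
S_j=\{p\ne3:\psi_{q_l}(p)=1\text{ for }1\le l\le j\},\qquad S_j(x)=|S_j\cap[1,x]|.
\]
For $j\ge1$, $S_j$ is the set of primes in certain reduced classes modulo $3q_1\cdots q_j$: the class modulo $3$ can be chosen in $2$ ways, and then the class modulo $q_l$ in $\frac{q_l-1}2$ ways. These are a proportion $2^{-j}$ of all reduced classes, so
\begin{equation}\label{eq:Sj}
S_j(x)\sim2^{-j}\pi(x)\qquad(x\to\infty,\ j\text{ fixed}).
\end{equation}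
In particular, every set $\mathcal P$ to which Theorem~\ref{thm:criterion} applies has $P(x)=o(\pi(x))$, so the criterion cannot give more than Theorem~\ref{thm:strong}.

Call a sequence $5\le y_1<q_1<y_2<q_2<\cdots$ \emph{admissible} if each $q_j$ is a prime with $q_j\equiv a_{y_j}\ (M_{y_j})$ and, for all $j\ge1$,
\begin{equation}\label{eq:recip}
\sum_{\substack{y_j<p\le y_{j+1}\\ p\in S_j,\ p\equiv g\ (3q_i)}}\frac1p\ge1\qquad(1\le i\le j,\ g\in G_{q_i}).
\end{equation}

\begin{proposition}\label{prop:scheme}
\textup{(a)} Given $y_1<q_1<\dots<y_j<q_j$, condition \eqref{eq:recip} holds for every sufficiently large $y_{j+1}$.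

\textup{(b)} For an admissible sequence let $\mathcal P=\bigcap_jS_j$. Then $\mathcal R(\mathcal P)$ is totally a-primitive, and
\begin{equation}\label{eq:stable}
\mathcal P\cap[1,y_{j+1}]=S_j\cap[1,y_{j+1}]\qquad(j\ge0).
\end{equation}
\end{proposition}

\begin{proof}
(a) There are finitely many pairs $(i,g)$, so it suffices to show that each sum diverges as $y_{j+1}\to\infty$. Let $\varepsilon=\chi_3(g)=\left(\frac g{q_i}\right)$. Choose a class $h$ modulo $3q_1\cdots q_j$ with $h\equiv g\ (3q_i)$ and $\left(\frac h{q_l}\right)=\varepsilon$ for $l\ne i$. Then $h$ is a reduced class and $\psi_{q_l}(h)=\varepsilon^2=1$ for all $l\le j$, so every prime $p\equiv h$ lies in $S_j$. Dirichlet's theorem gives the divergence.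

(b) For $l\ge j+1$ and $p\le y_{j+1}\le y_l$, $p\ne3$, Lemma~\ref{lem:ay} gives $\psi_{q_l}(p)=1$. This proves \eqref{eq:stable}. Let $\mathcal Q=\{q_1,q_2,\dots\}$. Hypothesis (i) of Theorem~\ref{thm:criterion} holds by the definition of $\mathcal P$. By \eqref{eq:stable} the primes in \eqref{eq:recip} belong to $\mathcal P$; for fixed $i$ and $g$, adding \eqref{eq:recip} over the disjoint intervals $(y_j,y_{j+1}]$, $j\ge i$, gives (ii).
\end{proof}

It remains to make $P(x)$ large. We may take each $y_j$ as large as we like and $q_j$ anywhere in its progression. By \eqref{eq:stable}, $P(x)=S_j(x)$ for $y_j\le x\le y_{j+1}$, but \eqref{eq:Sj} is of no use near $y_j$: it takes effect only when $x$ is large in terms of $q_j$, and $q_j$ runs in a progression whose modulus $M_{y_j}$ is a product of all primes from $5$ to $y_j$. Nothing said so far prevents $\psi_{q_j}(p)=-1$ for all primes in a long interval after $y_j$. For Theorem~\ref{thm:answer} we can afford this loss: we keep $q_j$ small, live on the primes up to $y_j$ while $\log x\le y_j^{3/2}$, and produce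 new primes afterwards.

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
Let $q_j$ be the least prime with $q_j\equiv a_{y_j}\ (M_{y_j})$. From $\prod_{p\le y}p\le4^y$ and Linnik's theorem, $q_j\le c_0(8\cdot4^{y_j})^L$, so $\log q_j\le C_1y_j$ with an absolute constant $C_1$. Choose $y_1$ larger than an absolute constant to be specified, and each $y_j$ so large that the sequence is admissible and
\[
S_{j-1}(y_j)\ge\sqrt{y_j},\qquad\log(3q_1\cdots q_{j-1})\le y_j ;
\]
this is possible by Proposition~\ref{prop:scheme}(a) and \eqref{eq:Sj}. Then $m_j=3q_1\cdots q_j$ satisfies $\log m_j\le(C_1+1)y_j$. Let $y_j\le x\le y_{j+1}$.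

If $\log x\le y_j^{3/2}$, then \eqref{eq:stable} gives $P(x)\ge P(y_j)=S_{j-1}(y_j)\ge\sqrt{y_j}\ge(\log x)^{1/3}$.

Let $\log x>y_j^{3/2}$. Every prime $p\equiv1\ (m_j)$ is in $S_j$, so it suffices to find many such primes up to $x$. Linnik's theorem gives one prime per modulus, so we apply it to many multiples of $m_j$. Put $W=x^{1/(3L)}$. If $\sqrt{y_1}\ge3L(C_1+1)$, then $\log W>y_j^{3/2}/(3L)\ge(C_1+1)y_j$, so $W>m_j$. For each prime $r\in(W,2W]$ there is a prime $p_r\equiv1\ (m_jr)$ with
\[
p_r\le c_0(2Wm_j)^L\le c_02^LW^{2L}=c_02^Lx^{2/3}\le x,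
\]
the last step because $x>\exp(y_1^{3/2})$ is large. If a prime $p$ equals $p_r$ for $N$ values of $r$, the product of these $r$ divides $p-1$, so $W^N<p-1<x=W^{3L}$ and $N<3L$. Hence
\[
P(x)=S_j(x)\ge\frac{\pi(2W)-\pi(W)}{3L}\ge(\log x)^{1/3},
\]
because $\pi(2W)-\pi(W)\sim W/\log W$, $W$ is a fixed power of $x$, and $x>\exp(y_1^{3/2})$.

So $P(x)\ge(\log x)^{1/3}$ for all $x\ge y_1$, and Proposition~\ref{prop:scheme}(b) completes the proof.
\end{proof}

\section{A modulus that never removes too many primes}\label{sec:strong}

For Theorem~\ref{thm:strong} no long gap after $y_j$ is allowed. We need $q_j$ such that $\psi_{q_j}$ keeps a fixed proportion of $S_{j-1}\cap[1,x]$ for \emph{every} $x\ge y_j$. We give up keeping $q_j$ small and show that most primes of the progression in a far interval $(Z,2Z]$ have this property.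

\begin{lemma}\label{lem:good}
Let $j\ge1$, let $q_1,\dots,q_{j-1}>3$ be distinct primes, $S=S_{j-1}$, and let $y\ge\max(5,q_1,\dots,q_{j-1})$ satisfy $S(y)\ge2000$. There is a prime $q\equiv a_y\ (M_y)$ such that
\[
D_q(x)=\sum_{p\in S,\ y<p\le x}\psi_q(p)
\]
satisfies $|D_q(x)|\le\frac12S(x)$ for all $x\ge y$.
\end{lemma}

\begin{proof}[Proof of Theorem~\ref{thm:strong} from Lemma~\ref{lem:good}]
Choose an admissible sequence in which $S_{j-1}(y_j)\ge2000$, $f(x)\ge2\cdot4^j$ for all $x\ge y_j$, and $q_j$ is given by Lemma~\ref{lem:good} with $y=y_j$. Let $x\ge y_j$. By Lemma~\ref{lem:ay}, all elements of $S_{j-1}$ up to $y_j$ are in $S_j$. For $p\in S_{j-1}$, $p>y_j$, the indicator of $\psi_{q_j}(p)=1$ equals $\frac12(1+\psi_{q_j}(p))$, except for $p=q_j$, where it is smaller by $\frac12$. Therefore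
\begin{align*}
S_j(x)&\ge S_{j-1}(y_j)+\tfrac12\big(S_{j-1}(x)-S_{j-1}(y_j)+D_{q_j}(x)\big)-\tfrac12\\
&\ge\tfrac12\big(S_{j-1}(x)+D_{q_j}(x)\big)\ge\tfrac14S_{j-1}(x).
\end{align*}
For $y_j\le x<y_{j+1}$ this inequality holds for all indices $l\le j$, so by \eqref{eq:stable}
\[
P(x)=S_j(x)\ge4^{-j}S_0(x)=4^{-j}(\pi(x)-1)\ge\tfrac12\,4^{-j}\pi(x)\ge\pi(x)/f(x).
\]
Proposition~\ref{prop:scheme}(b) gives total a-primitivity.
\end{proof}

The proof of Lemma~\ref{lem:good} uses two uniform estimates.
\begin{itemize}
\item \emph{Siegel--Walfisz theorem:} for each $H>0$ there is $c>0$ such that, uniformly for $x\ge 3$, $m\le(\log x)^H$ and $\gcd(h,m)=1$,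
\[
\pi(x;m,h)=\frac{\operatorname{li}(x)}{\varphi(m)}+O\big(xe^{-c\sqrt{\log x}}\big),\qquad\operatorname{li}(x)=\int_2^x\frac{dt}{\log t}.
\]
\item \emph{Large sieve inequality} (Montgomery--Vaughan form): for complex numbers $b(1),\dots,b(N)$ and $T\ge1$,
\[
\sum_{m\le T}\frac m{\varphi(m)}\sum_{\xi\bmod m\text{ primitive}}\Big|\sum_{n\le N}b(n)\xi(n)\Big|^2\le(N+T^2)\sum_{n\le N}|b(n)|^2 .
\]
For a prime modulus every non-principal character is primitive.
\end{itemize}
The sum $D_q(x)$ involves $\left(\frac pq\right)$ with $p\le x$ and $q$ of size $Z$. If $x$ is tiny compared with $Z$, reciprocity makes $p$ the modulus and Siegel--Walfisz controls the average over $q$. If $x$ is huge, $q$ is the modulus and Siegel--Walfisz controls every $q$. The large sieve covers the range in between.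

\begin{proof}[Proof of Lemma~\ref{lem:good}]
Write $M=M_y$ and let $\mathcal Q_Z$ be the set of primes $q\in(Z,2Z]$ with $q\equiv a_y\ (M)$; then $|\mathcal Q_Z|\sim Z/(\varphi(M)\log Z)$. The data $S$ and $y$ are fixed, implied constants may depend only on them, and $Z\to\infty$. By \eqref{eq:Sj} there is $\kappa>0$ with $S(x)\ge\kappa x/\log x$ for all large $x$. Put $X=\exp(Z^{1/4})$.

\smallskip\noindent\emph{Reduction to a grid.} The sum $D_q(x)$ changes by at most $1$ at each element of $S$, so it suffices to test it where $S(x)$ grows by a fixed factor. Let $n_0=S(y)$ and $n_{k+1}=\lfloor9n_k/8\rfloor$. For $n\ge200$ we have $9n/8-1\ge1.12\,n$, so $n_k\ge2000\cdot1.12^k$. Let $x_0=y$, and for $k\ge1$ let $x_k$ be the $n_k$-th element of $S$. Given $x\ge y$, take $k$ with $n_k\le S(x)<n_{k+1}$. Then $x_k\le x$, and if $|D_q(x_k)|\le n_k/4$, then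
\[
|D_q(x)|\le|D_q(x_k)|+S(x)-n_k\le\tfrac14n_k+\tfrac18n_k\le\tfrac12S(x).
\]
Say that $q$ \emph{fails at $k$} if $|D_q(x_k)|>n_k/4$. No $q$ fails at $0$, since $D_q(y)=0$. It suffices to find $q\in\mathcal Q_Z$ that fails at no $k\ge1$ with $x_k\le X$ and satisfies $|D_q(x)|\le\frac12S(x)$ for $x>X$.

\smallskip\noindent\emph{Range 1: $x_k\le(\log Z)^6$.} Since $q\equiv1\ (4)$, we have $\psi_q(p)=\chi_3(p)\left(\frac qp\right)$ for odd $p$. Expanding the square,
\[
\sum_{q\in\mathcal Q_Z}D_q(x_k)^2\le|\mathcal Q_Z|\,n_k+\sum_{p\ne p'}\Big|\sum_{q\in\mathcal Q_Z}\left(\frac qp\right)\left(\frac q{p'}\right)\Big|,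
\]
where $p,p'$ run over $S\cap(y,x_k]$. Fix $p\ne p'$. As $p,p'>y$, the number $pp'$ is coprime to $M$, and $Mpp'\le(\log Z)^{13}$. Split $\mathcal Q_Z$ into the $\varphi(pp')$ reduced classes $h$ modulo $Mpp'$ with $h\equiv a_y\ (M)$. By Siegel--Walfisz at $Z$ and $2Z$, each class contains $(\operatorname{li}(2Z)-\operatorname{li}(Z))/\varphi(Mpp')+O(Ze^{-c\sqrt{\log Z}})$ primes of $(Z,2Z]$. The main term does not depend on $h$, and $\sum_h\left(\frac hp\right)\left(\frac h{p'}\right)=0$ because $h$ runs over all reduced classes modulo $pp'$. So the inner sum is $O(pp'Ze^{-c\sqrt{\log Z}})$. There are at most $(\log Z)^{12}$ pairs, each with $pp'\le(\log Z)^{12}$, so the double sum is $O((\log Z)^{24}Ze^{-c\sqrt{\log Z}})$, which is at most $|\mathcal Q_Z|$ for large $Z$, uniformly in $k$. Hence the number of $q\in\mathcal Q_Z$ that fail at $k$ is at most $16(n_k+1)n_k^{-2}|\mathcal Q_Z|\le17|\mathcal Q_Z|/n_k$, and the number that fail at some $k$ of this range is at most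
\[
\frac{17}{2000}\sum_{k\ge1}1.12^{-k}\,|\mathcal Q_Z|=\frac{17}{2000\cdot0.12}|\mathcal Q_Z|<\frac14|\mathcal Q_Z|.
\]

\smallskip\noindent\emph{Range 2: $(\log Z)^6<x_k\le X$.} Write $x=x_k$, $n=n_k=S(x)$. The large sieve is efficient when the length of the sum is at least $T^2=4Z^2$, so we lengthen the sum by raising it to a power. Let $t\ge1$ be the least integer with $x^t\ge4Z^2$. Then
\[
D_q(x)^t=\sum_{m\le x^t}b(m)\left(\frac mq\right),
\]
where $b(m)$ is $\chi_3(m)$ times the number of ordered $t$-tuples of primes of $S\cap(y,x]$ with product $m$; it does not depend on $q$. We have $|b(m)|\le t!$ and $\sum_m|b(m)|\le n^t$, so $\sum_mb(m)^2\le t!\,n^t$. Keeping only the Legendre symbols in the large sieve inequality, we obtain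
\[
\sum_{\substack{Z<q\le2Z\\ q\text{ prime}}}|D_q(x)|^{2t}\le(x^t+4Z^2)\,t!\,n^t\le2x^t\,t!\,n^t .
\]
Since $x/n\le\kappa^{-1}\log x$ and $t!\le t^t$, the number of $q$ that fail at $k$ is at most
\begin{equation}\label{eq:sieve}
\frac{2x^t\,t!\,n^t}{(n/4)^{2t}}=2\cdot16^t\,t!\,(x/n)^t\le2\,(16\kappa^{-1}t\log x)^t .
\end{equation}
If $x\ge4Z^2$, then $t=1$ and the bound is $32\kappa^{-1}\log x=O(Z^{1/4})$. If $x<4Z^2$, then $x^{t-1}<4Z^2$ gives
\[
t\le1+\frac{\log(4Z^2)}{\log x}\le\frac{2\log(4Z^2)}{\log x},
\]
so $t\log x\le5\log Z$ for large $Z$. The lower bound $x>(\log Z)^6$ gives $t\le1+\frac{\log(4Z^2)}{6\log\log Z}$, so \eqref{eq:sieve} is at most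
\[
2\exp\Big(\Big(\frac{\log Z}{3\log\log Z}+O(1)\Big)\big(\log\log Z+O(1)\big)\Big)=Z^{1/3+o(1)} .
\]
In both cases at most $Z^{2/5}$ primes $q$ fail at $k$. From $1.12^k\le n_k\le x_k\le X$ we get $k=O(Z^{1/4})$. So $O(Z^{1/4+2/5})<\frac14|\mathcal Q_Z|$ primes $q$ fail at some $k$ of this range. The saving of a power of $Z$ is what allows us to ignore the condition $q\equiv a_y\ (M)$ here.

\smallskip\noindent\emph{Range 3: $x>X$.} Let $q\in\mathcal Q_Z$ be arbitrary and $m=3q_1\cdots q_{j-1}q$. A prime $p>y$ divides none of $3,q_1,\dots,q_{j-1}$, so the indicator of $p\in S$ is $\prod_{l<j}\frac12(1+\psi_{q_l}(p))$. Expanding the product, we see that $D_q(x)$ is the average, over the $2^{j-1}$ subsets $J\subset\{1,\dots,j-1\}$, of $\sum_{y<p\le x}\xi_J(p)$, where $\xi_J$ is the character modulo $m$ that agrees with $\psi_q\prod_{l\in J}\psi_{q_l}$ on reduced classes. Its component at $q$ is the Legendre symbol, so $\xi_J$ is non-principal and sums to zero over the reduced classes. Also $m\le Z^2=(\log X)^8\le(\log x)^8$. Splitting into classes modulo $m$ and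 applying Siegel--Walfisz, the main terms cancel, and
\[
|D_q(x)|\le O\big((\log x)^8xe^{-c\sqrt{\log x}}\big)+y\le\frac{\kappa x}{2\log x}\le\frac12S(x)
\]
for all $x>X$, once $Z$ is large.

\smallskip
For large $Z$, Ranges 1 and 2 exclude fewer than half of the primes in $\mathcal Q_Z$, and any remaining $q$ has the required property.
\end{proof}

\section{Few missing primes: a random decomposition}\label{sec:limit}

We prove Theorem~\ref{thm:limit}. The notation of this section is independent of the earlier ones. Let $\mathcal E=\mathbb P\setminus\mathcal P$ be the set of excluded primes and $E(x)=|\mathcal E\cap[1,x]|$, so that $E(x)\le\frac19\log x$ for large $x$. Put $A=\mathcal R(\mathcal P)=\{n\ge1:q\nmid n\text{ for all }q\in\mathcal E\}$; it contains $\mathcal P$ and is infinite. The letter $q$ now denotes an element of $\mathcal E$. We identify $\mathbb Z/q$ with $\{0,\dots,q-1\}$, and $a\bmod q$ is the representative of $a$ in this set. We construct $B,C$ with $B+C\sim A$.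

\subsection*{One prime at a time}
Modulo a single prime there is a flexible family of decompositions. Let $T\subset\mathbb Z/q$, and take $b\in T$ and $-c\notin T$. Then $b\ne-c$, so $b+c\ne0$. The next lemma shows that all non-zero classes $n$ arise: take $b=r$ and $c=n-r$.

\begin{lemma}\label{lem:shift}
Let $q$ be prime, $T$ a non-empty proper subset of $\mathbb Z/q$, and $n\not\equiv0\ (q)$. There is $r\in T$ with $r-n\notin T$.
\end{lemma}

\begin{proof}
Otherwise $T$ is closed under adding $-n$, which generates $\mathbb Z/q$, so $T=\mathbb Z/q$.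
\end{proof}

For $q=3$ and $T=\{1\}$ this is the decomposition $\{1\}+\{0,1\}=\{1,2\}$. For infinitely many $q$ two problems arise. First, an integer $b$ subject to infinitely many conditions $b\bmod q\in T_q$ need not exist. We repair this by putting the small elements of $B$ into $T_q$ and keeping the top residues out of $T_q$; then the conditions at $q$ hold automatically for $b,c<\sqrt q$. Second, to represent a given $n$ we need $b<n$, so the Chinese remainder theorem can serve only a set of primes with product below $n$. For the other primes $q\le n^2$ we take $T_q$ random. Each of them keeps about a quarter, and provably an eighth, of the candidates $b$, and the hypothesis on $E(x)$ makes the total loss affordable: since $\frac19\log8<\frac14$,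
\begin{equation}\label{eq:eight}
8^{E(x)}\le x^{1/4}\qquad\text{for large }x.
\end{equation}

\subsection*{The sets $B$ and $C$}
For $q\ge100$ let $h_q=\frac{q-1}2$ and $I_q=\big(\mathbb Z\cap[\sqrt q,q-\sqrt q]\big)\setminus\{h_q\}$. Let $R_q$ be a random subset of $I_q$ that contains each element with probability $\frac12$, all choices for all $q$ being independent. Define $B\subset\mathbb Z\cap[10,\infty)$ and $T_q\subset\mathbb Z/q$ by a joint recursion:
\begin{itemize}
\item $T_q=\{1\}$ if $q<100$, and $T_q=R_q\cup\{h_q\}\cup\big(B\cap[10,\sqrt q)\big)$ if $q\ge100$;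
\item an integer $b\ge10$ is in $B$ if and only if $b\bmod q\in T_q$ for all $q\in\mathcal E$ with $q\le b^2$.
\end{itemize}
The recursion is well founded: for $q\le b^2$ the set $T_q$ depends only on $R_q$ and $B\cap[10,b)$. By induction on $q$, the set $T_q$ is determined by the $R_{q'}$ with $q'\le q$, because membership of $b<\sqrt q$ in $B$ involves only $q'\le b^2<q$. For $q\ge100$ we have $h_q\in T_q\subset[10,q-\sqrt q]$; the element $h_q$ is there to make $T_q$ non-empty for every outcome. So each $T_q$ is a non-empty proper subset of $\mathbb Z/q$. Moreover,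
\begin{equation}\label{eq:BT}
b\bmod q\in T_q\qquad\text{for all }b\in B,\ q\in\mathcal E:
\end{equation}
for $q\le b^2$ this is the definition, and for $q>b^2\ge100$ we have $b\in B\cap[10,\sqrt q)\subset T_q$.

Let $C=\{c\ge0:c+b'\in A\text{ for all }b'\in B\}$, so that $B+C\subset A$. Call an integer $b$ a \emph{witness} for $n$ if $b\in B$, $b<n$, and $(b-n)\bmod q\notin T_q$ for all $q\in\mathcal E$. Then $n-b\in C$: if $q$ divided $n-b+b'$ with $b'\in B$, then $(b-n)\bmod q=b'\bmod q\in T_q$ by \eqref{eq:BT}.

\begin{proposition}\label{prop:witness}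
With probability $1$, every sufficiently large $n\in A$ has at least two witnesses.
\end{proposition}

This implies Theorem~\ref{thm:limit}. For an outcome as in the proposition, $B+C\subset A$ contains all large elements of $A$, so $B+C\sim A$; and two witnesses for one $n$ give two elements of $B$ and two of $C$.

We need two facts from probability. \emph{McDiarmid's inequality:} if $\Phi$ is a real function of finitely many independent random variables, changing the $\rho$-th variable alone changes $\Phi$ by at most $c_\rho$, and $\sum_\rho c_\rho^2\le V$ with $V>0$, then $\Pr(\Phi\le\mathbb E\Phi-\tau)\le\exp(-2\tau^2/V)$ for $\tau>0$. \emph{Borel--Cantelli lemma:} if $\sum_n\Pr(\mathcal F_n)<\infty$, then with probability $1$ only finitely many of the events $\mathcal F_n$ occur.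

\begin{proof}[Proof of Proposition~\ref{prop:witness}]
Fix a large $n\in A$. We look for witnesses in $(n/2,3n/4)$.

\smallskip\noindent\emph{Small primes.} Concentration is too weak for small $q$, so these are treated by Lemma~\ref{lem:shift}. Put $z=(\log n)^4$ and $M=\prod_{q\le z}q$. Then $M\le z^{E(z)}\le\exp\big(\frac19(\log z)^2\big)=n^{o(1)}$, so $N=\frac n{4M}$ satisfies $N=n^{1-o(1)}$. Fix the outcomes $R_q$ for $q\le z$; they determine $T_q$ for $q\le z$. Since $q\nmid n$, there is $r_q\in T_q$ with $(r_q-n)\bmod q\notin T_q$; take the least one. Let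
\[
\mathcal B_0=\{b\in(n/2,3n/4):b\equiv r_q\ (q)\text{ for all }q\le z\}.
\]
This is one class modulo $M$ in an interval of length $n/4$, so $|\mathcal B_0|\ge N-1$. For $q>z$, a class modulo $q$ cuts out one class modulo $Mq$, so it contains at most
\begin{equation}\label{eq:w}
w_q=\frac Nq+1\le\begin{cases}2N/q&\text{if }q\le N,\\ 2&\text{if }q>N\end{cases}
\end{equation}
elements of $\mathcal B_0$.

\smallskip\noindent\emph{Discarding candidates that meet a non-random residue.} For $b\in\mathcal B_0$ and $z<q\le b^2$ call the pair $(b,q)$ \emph{bad} if $b\bmod q\notin I_q$ or $(b-n)\bmod q\in[0,\sqrt q)\cup\{h_q\}$. For given $q$, the first condition covers at most $(\sqrt q+1)+\sqrt q+1$ classes of $b$ and the second at most $\sqrt q+2$; in total at most $4\sqrt q$. We count the $b$ that occur in a bad pair.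
\begin{itemize}
\item For $z<q\le N$ there are at most $\sum_{q>z}4\sqrt q\cdot2N/q=8N\sum_{q>z}q^{-1/2}$ of them. This is $o(N)$: the $i$-th element of $\mathcal E$ is at least $e^{9i}$ for large $i$, so $\sum_{q\in\mathcal E}q^{-1/2}$ converges.
\item For $N<q\le2n$ there are at most $E(2n)\cdot4\sqrt{2n}\cdot2\le12\sqrt n\log n=o(N)$.
\item For $2n<q\le b^2$ there are none. Indeed $\sqrt q\le b<n\le h_q\le q-\sqrt q$, so $b\bmod q=b\in I_q$; and $n-b<n/2<q/4$, so $(b-n)\bmod q=q-(n-b)>3q/4$ exceeds both $h_q$ and $\sqrt q$.
\end{itemize}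
Let $\mathcal B_1$ be the set of $b\in\mathcal B_0$ that occur in no bad pair. For large $n$, $|\mathcal B_1|\ge N/2$, whatever the outcomes $R_q$, $q\le z$.

\smallskip\noindent\emph{Sieving by the random sets.} Let $q_1<\dots<q_k$ be the elements of $\mathcal E\cap(z,n^2]$; then $k\le E(n^2)\le\log n$. For $1\le i\le k$ let $\mathcal B_{i+1}$ be the set of $b\in\mathcal B_i$ such that either $q_i>b^2$, or both $b\bmod q_i\in R_{q_i}$ and $(b-n)\bmod q_i\notin R_{q_i}$.

Every $b\in\mathcal B_{k+1}$ is a witness. For $q\le z$ we have $b\bmod q\in T_q$ and $(b-n)\bmod q\notin T_q$ by the choice of $r_q$. For $z<q\le b^2$ the prime $q$ is one of the $q_i$, so $b\bmod q\in R_q\subset T_q$; and $(b-n)\bmod q$ avoids $R_q$ by the sieving and $[0,\sqrt q)\cup\{h_q\}$ because $(b,q)$ is not bad, so it avoids $T_q$. These two cases give $b\in B$. For $q>b^2$ we have $0<n-b<n/2<b<\sqrt q$, so $(b-n)\bmod q\in(q-\sqrt q,q)$ is not in $T_q$.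

\smallskip\noindent\emph{One step of the sieve.} Fix $i$, write $q=q_i$, and condition on all $R_{q'}$ with $q'<q$. This determines $\mathcal B_i$, and $R_q$ is independent of the conditioning. Assume $\mathcal B_i\neq\emptyset$. An element $b\in\mathcal B_i$ with $q>b^2$ survives with certainty. If $q\le b^2$, the residues of $b$ and $b-n$ are distinct because $q\nmid n$, and the first is in $I_q$; so $b$ survives with probability $\frac14$ if the second is in $I_q$ and $\frac12$ if not. Thus $\mathbb E|\mathcal B_{i+1}|\ge\frac14|\mathcal B_i|$. The quantity $|\mathcal B_{i+1}|$ is a function of the independent indicators of the events $\rho\in R_q$, $\rho\in I_q$. The indicator for $\rho$ affects only the $b\in\mathcal B_i$ with $b\equiv\rho$ or $b\equiv\rho+n\ (q)$; let $c_\rho$ be their number. Then $c_\rho\le2w_q$, and $\sum_\rho c_\rho\le2|\mathcal B_i|$ since each $b$ is counted for at most two $\rho$. So $\sum_\rho c_\rho^2\le4w_q|\mathcal B_i|$. Say that step $i$ \emph{fails} if $|\mathcal B_{i+1}|<\frac18|\mathcal B_i|$. McDiarmid's inequality with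 $\tau=\frac18|\mathcal B_i|$ bounds the conditional probability of failure by
\begin{equation}\label{eq:fail}
\exp\Big(-\frac{2(|\mathcal B_i|/8)^2}{4w_q|\mathcal B_i|}\Big)=\exp\Big(-\frac{|\mathcal B_i|}{128\,w_q}\Big).
\end{equation}

\smallskip\noindent\emph{All steps.} Suppose no step before $i$ failed; this event is determined by the conditioning. Then $|\mathcal B_i|\ge8^{-(i-1)}N/2=4\cdot8^{-i}N$. We use \eqref{eq:w} and \eqref{eq:eight}.
\begin{itemize}
\item If $q_i\le N$, then $i\le E(q_i)$ gives $8^i\le q_i^{1/4}$, so $|\mathcal B_i|/w_{q_i}\ge2\cdot8^{-i}q_i\ge2z^{3/4}=2(\log n)^3$. This explains the choice of $z$.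
\item If $q_i>N$, then $i\le E(n^2)$ gives $8^i\le n^{1/2}$, so $|\mathcal B_i|/w_{q_i}\ge2Nn^{-1/2}=n^{1/2-o(1)}$.
\end{itemize}
In both cases \eqref{eq:fail} is at most $\exp(-(\log n)^2)$ for large $n$. Summing over the first step that fails, the event $\mathcal F_n$ that some step fails has probability at most $(\log n)\exp(-(\log n)^2)$, which is summable over $n$. By the Borel--Cantelli lemma, with probability $1$ no step fails for any large $n\in A$, and then
\[
|\mathcal B_{k+1}|\ge8^{-k}N/2\ge\tfrac12Nn^{-1/2}=n^{1/2-o(1)}\ge2.\qedhere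
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{HP}
Hanson and Petridis, Proc. London Math. Soc. (2021).

\bibitem{talk}
\emph{Indecomposability of sequences defined by polynomials and by narrow sets of primes}, \texttt{https://ntrg.math.unideb.hu/LH2022Talk.pdf}.

\end{thebibliography}
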